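# Sorting in a linear number of steps on a unit-cost machine with division

## Splicing a key into a list that is one number

Take the sorted list $1,4,6,12$ and write it into a single integer, two decimal digits per key, smallest key in the lowest digits:
$$Y=1+4\cdot 100+6\cdot 100^2+12\cdot 100^3=12060401 .$$
We want to insert the key $7$. Its rank, the number of list elements below it, is $3$. Cut $Y$ at $100^3$: the remainder of $Y$ modulo $100^3$ is $60401$ and the quotient is $12$. The new list is
$$60401+7\cdot 100^3+12\cdot 100^4=1207060401,$$
which reads $1,4,6,7,12$. A longer list would have cost the same few arithmetic operations: moving half of the list up by one place takes one division and one multiplication. An array-based insertion sort spends most of its time on such moves, and on a machine that charges one unit for every operation on integers of any size they are nearly free.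

What remains is to find the rank. With comparisons we can do binary search in the packed list, at a cost proportional to $\log s$ for a list of $s$ keys. Over $n$ insertions this adds up to the order of $n\log n$, since $\sum_{s<n}\log s$ contains about $n/2$ terms that are at least about $\log (n/2)$. So we ask whether division can also find the rank in a constant number of operations. If it can, insertion sort runs in linear time.

The text "Chapter 2. Sorting" (https://people.mpi-inf.mpg.de/~mehlhorn/ftp/EATCSmonograph/chapter2.pdf) gives this question its exact form. There, with addition, subtraction, multiplication and comparison as the only operations, sorting needs $\Omega(n\log n)$ steps in the unit cost measure, and it is posed as an open problem whether this remains true if division is a basic operation. We shall prove that it does not: with division, $O(n)$ steps suffice.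

## The machine, its cost, and the two theorems

Logarithms are to base $2$, and $\mathbb N_0=\{0,1,2,\dots\}$.

**Definition (RAM).** A random access machine has an accumulator $\alpha$ and memory locations $\rho(0),\rho(1),\dots$, each holding an element of $\mathbb N_0$. A program is a finite sequence of instructions numbered from $0$. The instructions are, for $i,k,k_1,k_2\in\mathbb N_0$,
$$\alpha\leftarrow i,\quad \alpha\leftarrow\rho(i),\quad \alpha\leftarrow\rho(\rho(i)),\quad \rho(i)\leftarrow\alpha,\quad \rho(\rho(i))\leftarrow\alpha,\quad \alpha\leftarrow\alpha\ \mathrm{op}\ \rho(i),$$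
$$\text{goto }k,\qquad \text{if }\rho(i)>\alpha\text{ then goto }k_1\text{ else goto }k_2,\qquad \text{stop}.$$
Here $\mathrm{op}\in\{+,\times,\ominus,\mathrm{div}\}$, where $x\ominus y=x-y$ if $x\ge y$ and $x\ominus y=0$ otherwise, $x\ \mathrm{div}\ y=\lfloor x/y\rfloor$ for $y\ge 1$, and $x\ \mathrm{div}\ 0=0$. The machine halts when it executes stop or when control passes beyond the last instruction. A coin tossing RAM may also execute $\alpha\leftarrow\text{random}$, which puts $0$ or $1$ into $\alpha$ with probability $1/2$ each, independently of all other tosses. A deterministic RAM is one that never tosses coins. Every executed instruction costs one unit of time, whatever the size of the numbers.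

For example, $5\ominus 3=2$, $3\ominus 5=0$, $17\ \mathrm{div}\ 5=3$ and $17\ \mathrm{div}\ 0=0$. For $b\ge 1$ we write
$$a\bmod b=a\ominus (a\ \mathrm{div}\ b)\times b,$$
the usual remainder, obtained in $O(1)$ instructions; $17\bmod 5=17\ominus 15=2$.

**Definition (sorting problem of size $n$).** The program, which may depend on $n$, is started with pairwise distinct natural numbers $x_1,\dots,x_n$ in locations $1,\dots,n$, and $0$ in the accumulator and in all other locations. There is no bound on the $x_i$ in terms of $n$. With probability $1$ it must halt, and on every run in which it halts, whatever the coin outcomes, location $i$ must contain $x_{\pi(i)}$ for $1\le i\le n$, where $\pi$ is the permutation with $x_{\pi(1)}<\dots<x_{\pi(n)}$. The running time is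
$$T_A(n)=\sup_x E[\text{number of steps of }A\text{ on }x].$$
For deterministic programs this is the ordinary worst-case time.

For $n=2$ a program can load $\rho(2)$, compare with $\rho(1)$, and stop if the order is right. Otherwise it stores the accumulator in $\rho(3)$, loads $\rho(1)$, stores to $\rho(2)$, loads $\rho(3)$, stores to $\rho(1)$ and stops. On $(1,2)$ it executes $3$ instructions, on $(2,1)$ it executes $8$, so its running time is $8$. The expectation matters only if coins are used: a loop that tosses a coin, compares, and repeats until the coin shows $1$ has two instructions per round and an expected number of $2$ rounds. It halts with probability $1$ and costs $4$ expected steps, although single runs can be arbitrarily long.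

The question asks for a constant $c>0$, independent of the program, such that for all sufficiently large $n$ every program with the operations $+,\ominus,\times,\mathrm{div}$ and comparison that solves the sorting problem of size $n$ has $T_A(n)\ge c\,n\log n$.

**Theorem 1.**
(i) There is an absolute constant $C$ such that for every $n\ge 2$ some *deterministic* program with operations $+,\ominus,\times,\mathrm{div}$ and comparison solves the sorting problem of size $n$ with $T(n)\le Cn$. Hence no constant $c>0$ as in the question exists.
(ii) For every $n\ge 2$, every deterministic or coin tossing program $A$ solving the sorting problem of size $n$ has $T_A(n)\ge 2n$. So the optimal complexity is $\Theta(n)$.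
(iii) Statement (i) also holds for inputs with repetitions, with stable output. It also holds with one single program for all $n\ge 2$, if $n$ is given in location $0$ and $x_i$ in location $\kappa+i$ for a fixed constant $\kappa$.

**Theorem 2.** Let $n\ge 2$ and $M\ge 2$ be given. After $O(n)$ steps of preprocessing one can maintain a set $S\subset\{0,\dots,M-1\}$, $|S|\le n$, under insertion, deletion, rank ($x\mapsto\#\{y\in S:y<x\}$ for $0\le x<M$), membership and selection ($j\mapsto$ the element of rank $j$). Each operation takes $O(1)$ steps in the worst case, with absolute constants independent of $n$ and $M$.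

For $S=\{1,4,6,12\}$, the rank of $7$ is $3$, the rank of $6$ is $2$, and selection at $j=0$ returns $1$. Most of the work goes into Theorem 2; sorting is then $n$ insertions followed by $n$ selections.

## One million divided by 993

The remainder of $1000000$ modulo $993$ is $49$, because $1000^2-7^2=993\cdot 1007$. One division has squared $7=1000-993$. In the same way $100^4\bmod 97=3^4=81$. This is the textbook fact that $a-b$ divides $P(a)-P(b)$ for a polynomial $P$ with integer coefficients, combined with a size condition.

**Lemma 1 (evaluation by remainder).** Let $P$ be a polynomial with integer coefficients and let $q,t$ be integers with $q>t$. If $0\le P(t)<q-t$, then $P(q)\bmod(q-t)=P(t)$.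

*Proof.* We have $q\equiv t\pmod{q-t}$, hence $P(q)\equiv P(t)\pmod{q-t}$. By hypothesis $P(t)$ lies in $\{0,\dots,q-t-1\}$, so it is the remainder. $\square$

So if we own the single number $P(Q)$ for a huge $Q$, we can evaluate $P$ at any smaller point $x$ in $O(1)$ steps, regardless of the degree of $P$, as long as the value is nonnegative and fits below $Q-x$. Two huge numbers of very different sizes even encode a polynomial in two variables. Take keys $3$ and $5$, $R=100$, $Q=10^9$ and
$$H=(R^2+(Q-3)^2)(R^2+(Q-5)^2).$$
Then $H\bmod(Q-7)=(R^2+4^2)(R^2+2^2)=10016\cdot 10004=100200064$: the variable $Q$ has been replaced by $7$. This number modulo $R$ is $64=4^2\cdot 2^2$, which is the value at $R=0$. Modulo $R-1=99$ it is $85=(1+16)(1+4)$, the value at $R=1$. We shall use both substitutions.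

Lemma 1 with $q=Z$, $t=1$ adds the digits of a base-$Z$ number, since $Z\equiv 1\pmod{Z-1}$. One order higher, $Z^j=(1+(Z-1))^j\equiv 1+j(Z-1)\pmod{(Z-1)^2}$, and we also get the sum of the digits weighted by their positions. For instance $G=3+5\cdot 100+2\cdot 100^2=20503$ has $G\bmod 99^2=901$, and $901=9\cdot 99+10$. Here $10=3+5+2$ and $9=0\cdot 3+1\cdot 5+2\cdot 2$.

## Counting with a smooth step, and the key next door

The rank of $x$ is a sum of indicators $[y_k<x]$. Division evaluates rational functions quickly, so a natural attempt is to replace the indicator by a rational function that is close to it and to round the sum. For $x\ge 1$ and an exponent $E$, put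
$$f(y)=\frac{x^E}{x^E+y^E}.$$
If $y\le x/2$ then $1-f(y)\le 2^{-E}$, and if $y\ge 2x$ then $f(y)\le 2^{-E}$. With $E$ a suitable multiple of $\log n$ these errors, even summed over $n$ keys, stay below $1/2$, and rounding $\sum_k f(y_k)$ gives the rank.

The trouble is keys whose ratio to $x$ is close to $1$. Take $x=1000$, keys $1001$ and $1002$, and $E=16$. Then $f(1001)=1/(1+1.001^{16})\approx 0.496$ and $f(1002)\approx 0.492$. The sum is about $0.988$, which rounds to $1$, while the rank is $0$. To push $f(x+1)$ down to $1/4$ we need $(1+1/x)^E\ge 3$, and since $\ln(1+1/x)\le 1/x$ this forces $E\ge x\ln 3$. The keys are not bounded in terms of $n$, so $E$ would not be either, and the repeated squaring that prepares the $E$-th powers, about $\log E$ steps, would exceed any bound depending on $n$. The attempt stops here: **no exponent depending on $n$ alone separates $x$ from a neighboring key when distances are measured from $0$.**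

The defect is the choice of the origin. Suppose we measure distances from a key $v\neq x$, put $\delta=|x-v|$, and use the step function $\delta^E/(\delta^E+|y-v|^E)$ on the keys lying on the same side of $v$ as $x$. Such a key at distance $u$ from $v$ satisfies $|u-\delta|=|x-y|$. So the ratio $u/\delta$ stays away from $1$ as soon as *every* key is at distance at least a fixed fraction of $\delta$ from $x$. In other words, $v$ should be a key whose distance from $x$ is at most a constant times the distance $d$ from $x$ to the nearest key. It is not necessary to find the nearest key itself.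

## A pivot from a rounded average of indices

Finding an approximately nearest key looks like the original problem again, but it can be done by averaging. Let the keys be $y_0<\dots<y_{s-1}$, and let $x$ be none of them. Give index $j$ the weight $w_j=|x-y_j|^{-E}$ and take the weighted average index
$$a=\frac{\sum_j j\,w_j}{\sum_j w_j}.$$
Keys much farther from $x$ than the nearest one have negligible weight. The remaining keys, those within distance $2d$, have *consecutive* indices, because the list is sorted. An average of numbers from an interval lies in that interval, so $a$, up to a tiny error, lies in this interval of indices, and rounding it gives an index in the interval. The key with this index is the pivot $v$.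

For $s=1$ we get $a=0$. For $s=2$, multiplying numerator and denominator by $|x-y_0|^E|x-y_1|^E$ gives
$$a=\frac{|x-y_0|^E}{|x-y_0|^E+|x-y_1|^E},$$
which is below $1/2$ exactly if $y_0$ is closer to $x$. Rounding finds the nearest key, and picks $y_1$ in a tie. With more keys the pivot need not be nearest, and its index need not be next to the rank. Take $x=1000$, keys $900,1100,1101,1102,1103,1104$, and $E=16$. In units of $100^{-16}$ the weights are about $1,\ 1,\ 0.853,\ 0.728,\ 0.623,\ 0.534$, so $a\approx 10.05/4.74\approx 2.12$, and rounding gives index $2$, the key $v=1101$. The rank of $x$ is $1$. But $\delta=101\le 2\cdot 100$, so $v$ is a legitimate origin. Now count the keys below $v$ that are larger than $x$: the key $1100$, at distance $1$ from $v$, contributes $1/(1+101^{-16})$, nearly $1$; the key $900$, at distance $201$, contributes $1/(1+(201/101)^{16})<10^{-4}$. The sum rounds to $1$, and the rank is $2-1=1$.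

So the plan has two stages: find a pivot by a rounded average, then count from the pivot by a rounded sum. The first stage needs the quantities $(x-y_k)^E$, the second needs $\delta^E+(v-y_k)^E$. Both come from the single expression $R^E+(Q-y_k)^E$: replace $Q$ by $x$ and $R$ by $0$ in the first stage, $Q$ by $v$ and $R$ by $\delta$ in the second. We now fix parameters so large that every remainder is exact.

## Parameters for which every remainder is exact

Let $n\ge 2$, $M\ge 2$, and let all keys lie in $[0,M-1]$. Let $E$ be the least power of two with $2^E\ge 4n^4$. Since $4n^4\ge 64$, we have $E\ge 8$; also $E$ is even and $2^{E/2}\ge 2n^2$. Let $L$ be the least power of two with $L\ge 2En$, and put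
$$b=2nM,\qquad R=b^L,\qquad Q=R^L,\qquad Z=Q^L .$$

**Cost of the preprocessing.** The purpose is to see that all of this takes $O(n)$ steps. Start with $E=1$, $w=2$ and repeat $w\leftarrow w^2$, $E\leftarrow 2E$ while $4n^4>w$; this keeps $w=2^E$ and ends with the right $E$. Find $L$ by doubling from $1$ until $L\ge 2En$. As $E=O(\log n)$ and $L=O(n\log n)$, this takes $O(\log n)$ steps. Since $E$ and $L$ are powers of two, $R,Q,Z,R^E,Z^E$ are obtained by $O(\log n)$ repeated squarings, and $Z-1$ and $(Z-1)^2$ take $O(1)$ steps. Finally store the table $Z^0,Z^1,\dots,Z^n$ in consecutive locations, in $O(n)$ steps; afterwards $Z^j$ can be fetched by indirect addressing in $O(1)$ steps.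

**Bounds.** The purpose of the following inequalities is to verify the size condition of Lemma 1 wherever we use it:
$$n^2(2M^E)^n<R-M, \tag{1}$$
$$n^2(R^E+M^E)^n<Q-M, \tag{2}$$
$$n^2(R^E+Q^E)^n<Z-1, \tag{3}$$
$$t^E<Z-t\qquad\text{for }0\le t\le Q. \tag{4}$$

For (1), note $2^{n+1}n^2\le(2n)^{n+3}\le(2n)^{En}$, because $En\ge 8n\ge n+3$. Hence
$$n^2(2M^E)^n=n^22^nM^{En}\le\tfrac12(2n)^{En}M^{En}=\tfrac12 b^{En}.$$
Also $b=2nM\ge 4M$, so $M\le\frac14 b\le\frac14 b^{En}$. The two terms sum to at most $\frac34b^{En}<b^{L}=R$.

For (2), we have $M\le R$, so $(R^E+M^E)^n\le 2^nR^{En}$. Since $n^2\le n^n$, also $n^22^n\le(2n)^n\le b^n\le R$. The left side of (2) is therefore at most $R^{En+1}$, and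
$$R^{En+1}+M\le 2R^{En+1}<R^{En+2}\le R^{2En}\le R^L=Q.$$

For (3), $R\le Q$ gives $(R^E+Q^E)^n\le2^nQ^{En}$, and $n^22^n\le R\le Q$, so the left side is at most $Q^{En+1}$, and $Q^{En+1}+1<Q^{En+2}\le Q^{2En}\le Q^L=Z$.

For (4), $t^E+t\le Q^E+Q\le 2Q^E<Q^{E+1}\le Z$.

**Powers in $O(1)$ steps.** Lemma 1 with $P(q)=q^E$ at $q=Z$, together with (4), gives
$$Z^E\bmod(Z-t)=t^E\qquad\text{for }0\le t\le Q. \tag{5}$$

## Three integers that hold a sorted set

Let the current set be $y_0<y_1<\dots<y_{s-1}$ with $s\le n$. Put
$$h(y)=R^E+(Q-y)^E,\qquad h_k=h(y_k),\qquad G_j=\prod_{k\ne j}h_k .$$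
Besides $s$, we store
$$Y=\sum_{j<s}y_jZ^j,\qquad H=\prod_{k<s}h_k,\qquad G=\sum_{j<s}G_jZ^j. \tag{6}$$
For $s=0$ this means $Y=G=0$, $H=1$; for $s=1$ it means $Y=y_0$, $H=h_0$, $G=1$ (empty product). For $s=2$, $G=h_1+h_0Z$. The products $G_j$ are there because clearing denominators in a sum of fractions with denominators $h_k$ produces exactly them as numerators.

**The digits do not overflow.** This step shows that (6) are honest base-$Z$ expansions. Since $0<Q-y_k\le Q$, every $h_k$ is at most $R^E+Q^E$. Each $G_j$ is a product of at most $n$ such factors, and there are at most $n$ indices, all less than $n$. So (3) yields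
$$G_j<Z,\qquad \sum_jG_j<Z-1,\qquad \sum_jjG_j<Z-1. \tag{7}$$
Also $y_j<M\le Q<Z$. Hence for $0\le r\le s$
$$G\ \mathrm{div}\ Z^r=\sum_{j\ge r}G_jZ^{j-r},\qquad G\bmod Z^r=\sum_{j<r}G_jZ^j, \tag{8}$$
and likewise for $Y$ with the digits $y_j$.

**Selection.** The element of rank $j<s$ is the digit $y_j=(Y\ \mathrm{div}\ Z^j)\bmod Z$.

**Insertion of $x\notin\{y_j\}$ when its rank $r$ is known and $s<n$.** The purpose is to update the three integers in $O(1)$ steps. First compute
$$h=R^E+\bigl(Z^E\bmod(Z-(Q-x))\bigr),$$
which equals $h(x)$ by (5) with $t=Q-x$. Then replace
$$Y\leftarrow(Y\bmod Z^r)+xZ^r+Z\cdot Z^r\,(Y\ \mathrm{div}\ Z^r),$$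
$$G\leftarrow h\cdot\bigl[(G\bmod Z^r)+Z\cdot Z^r\,(G\ \mathrm{div}\ Z^r)\bigr]+Z^rH,\qquad H\leftarrow Hh,\qquad s\leftarrow s+1 .$$
For $Y$ this is the splice from the opening example. For $G$, the bracket moves the digits of index $\ge r$ up by one and leaves a $0$ in position $r$. Each old product $G_j$ must gain the factor $h$, because $x$ is a new key different from $y_j$; and the product belonging to $x$ itself, over all keys other than $x$, is the old $H$. So the new $G$ is $\sum_j G_jZ^j$ for the enlarged set, whose digits again satisfy (7) because $s+1\le n$.

**Deletion of the key $y$ of rank $r$.** This reverses the insertion. Compute $h=h(y)$ as above and replace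
$$Y\leftarrow(Y\bmod Z^r)+Z^r\,(Y\ \mathrm{div}\ Z^r\ \mathrm{div}\ Z),$$
$$G\leftarrow\bigl[(G\bmod Z^r)+Z^r\,(G\ \mathrm{div}\ Z^r\ \mathrm{div}\ Z)\bigr]\ \mathrm{div}\ h,\qquad H\leftarrow H\ \mathrm{div}\ h,\qquad s\leftarrow s-1 .$$
In both brackets digit $r$ has been removed and the higher digits moved down. The remaining digits are $G_j$ with $j\ne r$, each of which contains the factor $h=h_r$. Hence the divisions by $h$ are exact, and dividing the number divides every digit.

## The rank of a key in a constant number of steps

Let $s\ge 1$ and $0\le x<M$. All differences below that serve as moduli are positive, so $\ominus$ computes them correctly; an absolute value is $|x-v|=(x\ominus v)+(v\ominus x)$.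

**Step 1: extract two digit sums of $G$.** They will become numerator and denominator of the average $a$. Compute
$$g=G\bmod(Z-1)^2,\qquad A=g\ \mathrm{div}\ (Z-1),\qquad S=g\bmod(Z-1).$$
We claim $A=\sum_jjG_j$ and $S=\sum_jG_j$. By the binomial theorem $Z^j\equiv1+j(Z-1)\pmod{(Z-1)^2}$, so
$$G\equiv\sum_jG_j+(Z-1)\sum_jjG_j\pmod{(Z-1)^2}.$$
By (7) both sums are at most $Z-2$. Hence the right side is at most $(Z-2)+(Z-1)(Z-2)=(Z-1)^2-1$, so it equals $g$. As $\sum_jG_j<Z-1$, quotient and remainder of $g$ by $Z-1$ are as claimed.

**Step 2: substitute $Q\to x$ and $R\to 0$.** This turns the sums into polynomials in the distances from $x$. Compute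
$$A_1=(A\bmod(Q-x))\bmod R,\qquad S_1=(S\bmod(Q-x))\bmod R .$$
With $p_k=(x-y_k)^E$ we claim
$$A_1=\sum_jj\prod_{k\ne j}p_k,\qquad S_1=\sum_j\prod_{k\ne j}p_k>0 .$$
The number $A$ is the value at $q=Q$ of the polynomial $\sum_jj\prod_{k\ne j}\bigl(R^E+(q-y_k)^E\bigr)$, which has integer coefficients. Its value at $q=x$ is nonnegative because $E$ is even. Since $|x-y_k|<M$, it is at most $n^2(R^E+M^E)^n<Q-M<Q-x$ by (2). Lemma 1 gives $A\bmod(Q-x)=\sum_jj\prod_{k\ne j}(R^E+p_k)$. Modulo $R$ this is congruent to $\sum_jj\prod_{k\ne j}p_k$, which lies in $[0,R)$ by (1), because $p_k\le M^E$. For $S_1$ the same argument applies with the factors $j$ omitted. Finally, the $y_k$ are distinct, so at most one $p_k$ is zero. If none is, all terms of $S_1$ are positive; if $p_j=0$, the term with index $j$ is positive.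

**Step 3: round the average and fetch the pivot.** Put $a=A_1/S_1$ and compute
$$m=(2A_1+S_1)\ \mathrm{div}\ (2S_1)=\Bigl\lfloor a+\tfrac12\Bigr\rfloor,\qquad v=(Y\ \mathrm{div}\ Z^m)\bmod Z .$$
The number $a$ is an average of the indices $0,\dots,s-1$ with nonnegative weights $\prod_{k\ne j}p_k/S_1$, so $0\le a\le s-1$ and $0\le m\le s-1$. Hence $v=y_m$. If $v=x$, report that $x$ is a member with rank $m$. This detects every member: if $x=y_j$, then $p_j=0$, every product except the one omitting $p_j$ vanishes, so $A_1=jS_1$, $m=j$ and $v=x$. From now on $x\notin\{y_k\}$, and $d=\min_k|x-y_k|\ge1$.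

**Lemma 2.** $|x-y_m|\le 2d$.

*Proof.* All $p_k$ are positive. Dividing $A_1$ and $S_1$ by $\prod_kp_k$ gives $a=\sum_jjw_j/W$ with $w_j=|x-y_j|^{-E}$ and $W=\sum_jw_j\ge d^{-E}$. The set $J=\{j:|x-y_j|\le2d\}$ contains the index of a nearest key, and it is an interval $\{p,\dots,q\}$ of indices, because the $y_j$ are sorted. For $j\notin J$ we have $w_j<2^{-E}d^{-E}\le2^{-E}W$. Terms with $j\le q$ contribute nothing positive to $a-q=\sum_j(j-q)w_j/W$, so
$$a-q\le\sum_{j>q}(j-q)\frac{w_j}{W}\le n^22^{-E}\le\frac1{4n^2}<\frac12 .$$
In the same way $p-a\le\sum_{j<p}(p-j)w_j/W\le n^22^{-E}<\frac12$. Thus $p<a+\frac12<q+1$, and the integer part $m$ of $a+\frac12$ satisfies $p\le m\le q$. So $m\in J$. $\square$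

**Step 4: keep only the keys on the side of $v$ where $x$ lies.** Let $\delta=|x-v|$, so $1\le\delta<M$. If $x>v$, put $I=\{j:j>m\}$ and compute $G^*=(G\ \mathrm{div}\ Z^{m+1})\bmod(Z-1)$. If $x<v$, put $I=\{j:j<m\}$ and compute $G^*=(G\bmod Z^m)\bmod(Z-1)$. In both cases
$$G^*=\sum_{j\in I}G_j .$$
Indeed (8) shows that before the last reduction we have the digits $G_j$, $j\in I$, times powers of $Z$. These powers are $1$ modulo $Z-1$, and the digit sum is less than $Z-1$ by (7). Note that $m+1\le s\le n$, so $Z^{m+1}$ is in the table.

**Step 5: substitute $Q\to v$ and $R\to\delta$.** This moves the origin to the pivot and sets the scale to $\delta$. Compute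
$$N_1=(G^*\bmod(Q-v))\bmod(R-\delta),\qquad D_1=(H\bmod(Q-v))\bmod(R-\delta).$$
We claim
$$N_1=\sum_{j\in I}\prod_{k\ne j}\bigl(\delta^E+(v-y_k)^E\bigr),\qquad D_1=\prod_k\bigl(\delta^E+(v-y_k)^E\bigr)>0 .$$
The numbers $G^*$ and $H$ are the values at $q=Q$ of $\sum_{j\in I}\prod_{k\ne j}(R^E+(q-y_k)^E)$ and $\prod_k(R^E+(q-y_k)^E)$. The values at $q=v$ are nonnegative, as $E$ is even, and at most $n^2(R^E+M^E)^n<Q-M<Q-v$ by (2). Lemma 1 replaces $Q$ by $v$. The results are polynomials in $R$ with integer coefficients. Their values at $R=\delta$ are the claimed numbers, which are nonnegative and at most $n^2(2M^E)^n<R-M<R-\delta$ by (1). Lemma 1 again, now replacing $R$ by $\delta$, proves the formulas. Positivity of $D_1$ follows from $\delta\ge1$.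

**Step 6: round the smooth count.** By (5), $\Delta=Z^E\bmod(Z-\delta)$ equals $\delta^E$. Compute
$$N'=(2\Delta N_1+D_1)\ \mathrm{div}\ (2D_1)=\Bigl\lfloor\sigma+\tfrac12\Bigr\rfloor,\qquad \sigma=\frac{\Delta N_1}{D_1}=\sum_{j\in I}\tau_j,\qquad \tau_j=\frac{\delta^E}{\delta^E+|y_j-y_m|^E}.$$

**Step 7: report.** Report $r=m+1+N'$ if $x>v$, and $r=m\ominus N'$ if $x<v$.

**Lemma 3.** The reported $r$ equals $\#\{j:y_j<x\}$.

*Proof.* By Lemma 2, $\delta\le2d$, so $|x-y_j|\ge d\ge\delta/2$ for all $j$.

Let $x>y_m$, take $j>m$, and let $u=y_j-y_m>0$. If $y_j<x$, then $u=\delta-(x-y_j)\le\delta/2$, so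
$$1-\tau_j=\frac{u^E}{\delta^E+u^E}\le\Bigl(\frac u\delta\Bigr)^E\le2^{-E}.$$
If $y_j>x$, then $u=\delta+(y_j-x)\ge\frac32\delta$, so
$$\tau_j\le\Bigl(\frac\delta u\Bigr)^E\le\Bigl(\frac23\Bigr)^E\le2^{-E/2},$$
because $(3/2)^2>2$. So each $\tau_j$ differs from the indicator $[y_j<x]$ by at most $2^{-E/2}\le\frac1{2n^2}$. Summing over fewer than $n$ indices,
$$\bigl|\sigma-\#\{j>m:y_j<x\}\bigr|\le\frac n{2n^2}<\frac12 .$$
If an integer $N$ satisfies $|\sigma-N|<\frac12$, then $N<\sigma+\frac12<N+1$. Hence $N'=\#\{j>m:y_j<x\}$. Since $y_0,\dots,y_m<x$, the rank is $m+1+N'$.

Let $x<y_m$, take $j<m$, and let $u=y_m-y_j>0$. If $y_j>x$, then $u=\delta-(y_j-x)\le\delta/2$. If $y_j<x$, then $u=\delta+(x-y_j)\ge\frac32\delta$. The same estimates show that $\tau_j$ differs from the indicator $[y_j>x]$ by at most $\frac1{2n^2}$, so $N'=\#\{j<m:y_j>x\}$. All keys with index at least $m$ exceed $x$, so the rank is $m-N'$; in particular $N'\le m$ and $\ominus$ subtracts correctly. $\square$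

As a check, take $s=1$. Then $G=1$, so $A=0$, $S=1$, $A_1=0$, $S_1=1$, $m=0$ and $v=y_0$. In Step 4, $I=\emptyset$ and $G^*=0$ in either case, hence $N'=0$. The report is $1$ if $x>y_0$ and $0$ if $x<y_0$, as it should be.

**Proof of Theorem 2.** Steps 1–7 consist of a fixed number of operations $+,\ominus,\times,\mathrm{div}$, comparisons, and reads from the table $Z^0,\dots,Z^n$; this number does not depend on $n$, $M$ or the keys. If $s=0$, the rank is $0$ and $x$ is not a member. The query answers rank and membership. Insertion first calls it, does nothing if $x$ is already present, and otherwise uses the rank $r$ in the update of the previous section; deletion does the same with the roles of the two cases exchanged. Selection is one digit read. The preprocessing takes $O(n)$ steps. $\square$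

## Sorting by $n$ constant-time insertions

**Proof of Theorem 1(i).** Let $n\ge2$. The program may depend on $n$, so $n$, $E$, $L$ and all addresses are constants of the program; scratch cells and the table lie in locations beyond $n$. The program runs through four phases.

1. Compute $M=1+\sum_{i\le n}x_i$, in $O(n)$ steps. Every $x_i$ is at most $M-1$, and $M\ge2$ because among $n\ge2$ distinct natural numbers one is positive.
2. Do the preprocessing, in $O(n)$ steps, and set $Y=0$, $G=0$, $H=1$, $s=0$.
3. For $i=1,\dots,n$, compute the rank of $x_i$ among $x_1,\dots,x_{i-1}$ (it is $0$ for $i=1$) and insert $x_i$. Before this insertion $s=i-1<n$, and $x_i$ is not present because the keys are distinct. Each $i$ costs $O(1)$ steps, so the phase costs $O(n)$.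
4. For $j=1,\dots,n$, set $\rho(j)\leftarrow(Y\ \mathrm{div}\ Z^{j-1})\bmod Z$, in $O(n)$ steps.

These are legal in the instruction set. An operation $u\leftarrow v\ \mathrm{op}\ w$ on fixed cells is a load, an operation and a store. To read the table at a computed index, load the constant base address, add the cell holding the index, store the sum in a temporary cell, and load indirectly through that cell. To test $\delta=0$, load $0$ and compare. By Theorem 2, $Y$ finally encodes the sorted list, so the output is correct, and the number of steps is at most $Cn$ with an absolute constant $C$.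

Now let $c>0$. For all $n\ge 2$ with $\log n>C/c$, this program has $T(n)\le Cn<c\,n\log n$. So the inequality $T_A(n)\ge c\,n\log n$ fails for some program for every sufficiently large $n$, and no $c$ as in the question exists. $\square$

## Two steps per output cell are unavoidable

**Proof of Theorem 1(ii).** Let $x=(2,3,\dots,n,1)$. All $x_i$ are at least $1$, and $x_{\pi(i)}=i\ne x_i$ for every $i$. Consider any halting run on this input. The final content of location $i$, for $1\le i\le n$, differs from its initial content, so location $i$ is written at least once; let $t_i$ be the time of the last write to it. A write copies the accumulator, so at time $t_i$ the accumulator contains $x_{\pi(i)}$. One instruction writes at most one memory location, so the times $t_1,\dots,t_n$ are distinct, and at these times the accumulator holds $n$ pairwise distinct positive numbers.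

A store instruction does not change the accumulator. Hence between two consecutive ones of the times $t_i$ at least one non-store instruction, one that changes $\alpha$, is executed. Since $\alpha=0$ initially, at least one is also executed before the first of these times. This makes $n$ non-store instructions in addition to the $n$ stores, so the run has at least $2n$ steps. This holds for every halting run, and the program halts with probability $1$, so the expected number of steps on $x$ is at least $2n$ and $T_A(n)\ge2n$. Nothing was used about the arithmetic operations. Together with (i), the optimal complexity is $\Theta(n)$. $\square$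

## Repeated keys, and one program for all sizes

**Proof of Theorem 1(iii), repetitions.** The purpose is to make keys distinct without disturbing their order. Replace $x_i$ by $x_i'=nx_i+(i-1)$. Since $0\le i-1<n$, these numbers are distinct, and $x_i'<x_j'$ holds exactly if $x_i<x_j$, or $x_i=x_j$ and $i<j$. So their order is the stable order of the $x_i$. Sort the $x_i'$ by the program of (i) and output $x'\ \mathrm{div}\ n$ for each sorted $x'$; the original position of that element is $1+(x'\bmod n)$. For example, $n=3$ and input $(5,2,5)$ give $15,7,17$, sorted $7,15,17$, with output $2,5,5$ and original positions $2,1,3$. The extra cost is $O(n)$ steps.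

**Proof of Theorem 1(iii), one program.** Now $n$ is in location $0$ and $x_i$ in location $\kappa+i$. The program uses a fixed number of scratch cells, for the parameters, for $Y,G,H,s$, for loop counters, constants and temporaries; take $\kappa$ large enough and let these be the locations $1,\dots,\kappa$. Put the table entry $Z^j$ in location $\kappa+n+1+j$ for $0\le j\le n$. The base address $\kappa+n+1$ is computed once. The numbers $E$ and $L$ are found by the doubling loops described with the parameters, and the repeated squarings become loops with counters: to compute $b^L$, square the current power and double the current exponent until the exponent is $L$. All this takes $O(\log n)$ steps.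

In phases 1–4 the blocks of code for different $i$ or $j$ differ only in the address of the input, table or output cell. This address is computed from the loop counter and accessed indirectly, by $\alpha\leftarrow\rho(\rho(\cdot))$ or $\rho(\rho(\cdot))\leftarrow\alpha$. So each phase becomes a loop with $O(1)$ overhead per iteration, and the total is again $O(n)$ steps, with absolute constants. $\square$
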